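\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Independent sets in the graph of $(q+1)$-sets meeting in one point}


\begin{abstract}
Let $q>2$ be a prime power, and join two $(q+1)$-subsets of a set of size $q^2+q+1$ when they meet in exactly one point. We prove the conjecture that every maximum independent set of this graph consists of all $(q+1)$-sets containing two given points, so that the chromatic number exceeds the clique number. The proof works for every integer $q\ge 3$. An eigenvalue bound shows that the indicator of a maximum independent set is a polynomial of degree at most two. A local argument around a single member then shows that such an indicator belongs to a star. We also prove a version for pairs of families and settle the exceptional case $q=2$.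
\end{abstract}


\section{The question}

Let $k\ge 3$ be an integer, let $n=k^2-k+1$, and let $X$ be a set of $n$ points. Write $\mathcal V=\binom Xk$ for the set of $k$-subsets of $X$. Let $\Gamma$ be the graph on $\mathcal V$ in which
\[
A\sim B\quad\Longleftrightarrow\quad |A\cap B|=1 .
\]
With $k=q+1$ we have $n=q^2+q+1$. These are the parameters of a projective plane of order $q$: such a plane has $n$ points and $n$ lines, every line has $k$ points, two points lie on exactly one line, and two lines meet in exactly one point. (If $q$ is a prime power, the one- and two-dimensional subspaces of $\mathbb F_q^3$ are the points and lines of such a plane.) So the lines of a plane on $X$ form a \emph{clique} of size $n$ in $\Gamma$, that is, a set of pairwise adjacent vertices.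

An \emph{independent set} of $\Gamma$ is a family of $k$-sets no two of which meet in exactly one point. The obvious way to avoid intersections of size one is to force intersections of size at least two. For a pair $P\subset X$, call
\[
\{A\in\mathcal V: P\subseteq A\}
\]
the \emph{star} of $P$. It is independent, and since $n-1=k(k-1)$ its size is
\begin{equation}\label{eq:starsize}
\binom{n-2}{k-2}=\binom nk\,\frac{k(k-1)}{n(n-1)}=\frac1n\binom nk .
\end{equation}

Can an independent set be larger? If a plane exists, it cannot. Let $\mathcal L$ be the set of lines of a plane on $X$, and let $\mathcal F$ be independent. For every permutation $\sigma$ of $X$ the family $\sigma\mathcal L$ is a clique, so it contains at most one member of $\mathcal F$. If $\sigma$ is uniformly random, each of the $n$ lines has a uniformly random image in $\mathcal V$, so the expected value of $|\sigma\mathcal L\cap\mathcal F|$ is $n|\mathcal F|/|\mathcal V|$. Hence $|\mathcal F|\le |\mathcal V|/n$.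

So for prime powers $q$ the size of a maximum independent set is easy to find. The question is which families attain it. One guesses: only the stars. The smallest case is a warning. For $k=3$, $n=7$ the bound is $5$, and besides the stars there is another kind of family of size $5$: a triple $T$ together with the four triples contained in $X\setminus T$.

This difference affects colorings. Write $\alpha(\Gamma)$, $\omega(\Gamma)$, $\chi(\Gamma)$ for the largest size of an independent set, the largest size of a clique, and the chromatic number. If a plane exists, then $\alpha(\Gamma)=|\mathcal V|/n$, so a coloring with $n$ colors would partition $\mathcal V$ into $n$ maximum independent sets. If all of these are stars and $k\ge 4$, this is impossible, because two stars always intersect. For $k=3$ the additional families make it possible (Theorem~\ref{thm:fano}).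

It was conjectured in \cite{dream} that for every prime power $q>2$ the maximum independent sets are exactly the stars, so that in particular $\chi(\Gamma)>\omega(\Gamma)$. For $q=3$ and $q=4$ this had been verified by computer. We prove the conjecture. Neither the prime power nor the plane is needed.

\begin{theorem}\label{thm:main}
Let $k\ge 4$ be an integer and $n=k^2-k+1$. Every independent set $\mathcal F$ of $\Gamma$ satisfies
\[
|\mathcal F|\le\binom{n-2}{k-2}=\frac1n\binom nk ,
\]
with equality if and only if $\mathcal F$ is a star. Moreover
\[
\chi(\Gamma)\ge n+1>n\ge\omega(\Gamma),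
\]
and $\omega(\Gamma)=n$ if a projective plane of order $k-1$ exists, in particular if $k-1$ is a prime power.
\end{theorem}

Taking $k=q+1$ gives the conjecture for all prime powers $q>2$. The same method handles pairs of families.

\begin{theorem}\label{thm:cross}
Let $k\ge4$ and $n=k^2-k+1$, and let $\mathcal F,\mathcal G\subseteq\binom Xk$ satisfy $|A\cap B|\ne1$ for all $A\in\mathcal F$ and $B\in\mathcal G$. Then
\[
|\mathcal F|\,|\mathcal G|\le\binom{n-2}{k-2}^2 ,
\]
with equality if and only if $\mathcal F=\mathcal G$ is a star.
\end{theorem}

Finally, the hypothesis $q>2$ is necessary: for $q=2$ both parts of the conjecture fail.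

\begin{theorem}\label{thm:fano}
Let $k=3$ and $n=7$. The maximum independent sets of $\Gamma$ are exactly the stars and the families $\{T\}\cup\binom{X\setminus T}3$ with $|T|=3$, all of size $5$. Moreover $\chi(\Gamma)=\omega(\Gamma)=7$.
\end{theorem}

\subsection*{Plan of the proof}
For a weight $w$ on the pairs of points and a set $S\subseteq X$, put
\[
w(S)=\sum_{\{x,y\}\subseteq S}w(xy),
\]
and for a function $v$ on points put $v(S)=\sum_{s\in S}v(s)$. A function $f$ on the $k$-subsets of $X$ has \emph{degree at most $2$} if there is a pair weight $w$ with $f(A)=w(A)$ for every $k$-set $A$. Such functions form a vector space. It contains the constants (take $w$ constant) and the functions $A\mapsto h(A)$ for $h:X\to\mathbb R$, because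
\begin{equation}\label{eq:linear}
h(A)=\sum_{\{x,y\}\subseteq A}\frac{h(x)+h(y)}{k-1} .
\end{equation}
The indicator of the star of $P$ has degree at most $2$: give $P$ weight $1$ and all other pairs weight $0$.

The proof of Theorem~\ref{thm:main} has two separate halves. The first is spectral (Sections~\ref{sec:spectrum} and~\ref{sec:proof}). The eigenvalue bound for independent sets holds with the right constant, and in case of equality it forces the indicator of $\mathcal F$ to have degree at most $2$. The second half (Section~\ref{sec:local}) shows that an independent family whose indicator has degree at most $2$ is a star. We start with the second half, since it is the one that separates $q=2$ from $q>2$.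

\section{Independent families of degree at most two}\label{sec:local}

In this section $k$ and $n$ need not be related as above. The definitions of a star and of degree at most $2$ make sense for $k$-subsets of any $n$-set $X$.

\begin{proposition}\label{prop:local}
Let $k\ge3$ and $n\ge3k$ be integers, let $|X|=n$, and let $\mathcal F\subseteq\binom Xk$ be a nonempty family no two members of which meet in exactly one point. If the indicator $f=1_{\mathcal F}$ has degree at most $2$, then $\mathcal F$ is a star.
\end{proposition}

\subsection{The idea, for triples}\label{sub:triples}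
Let $k=3$, $n\ge 9$, and let $f(xyz)=w(xy)+w(xz)+w(yz)$ be the indicator of $\mathcal F$. Fix $A\in\mathcal F$ and let $Y=X\setminus A$. What we know about $\mathcal F$ is that a triple meeting $A$ in exactly one point is \emph{not} in it. So for $z\in A$ and distinct $q,q'\in Y$,
\[
w(qq')=-w(zq)-w(zq') .
\]
The left side does not depend on $z$, and it follows that $w(zq)$ itself does not depend on $z\in A$. Writing $w(zq)=u(q)$ we get $w(qq')=-u(q)-u(q')$. So on triples inside $Y$ the quadratic function $f$ has become linear:
\[
f(Q)=v(Q),\qquad v=-2u\qquad(Q\subseteq Y,\ |Q|=3).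
\]
Suppose that some $Q\subseteq Y$ is in $\mathcal F$, and let $R=Y\setminus Q$, so $|R|\ge 3$. A triple $qrr'$ with $q\in Q$ and $r,r'\in R$ meets $Q$ in one point, so $v(q)+v(r)+v(r')=0$. Together with $v(Q)=1$ these equations determine $v$: it is $\frac13$ on $Q$ and $-\frac16$ on $R$. But then $f(qq'r)=\frac13+\frac13-\frac16=\frac12$ for distinct $q,q'\in Q$ and $r\in R$, which is impossible for an indicator. So $v(Q)=0$ for all triples $Q\subseteq Y$, which forces $v=0$. Only the pairs inside $A$ can have nonzero weight, and one of them must carry all of it.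

For larger $k$ there is one new difficulty. A set meeting $A$ only in $z$ is $\{z\}\cup Q$ with $|Q|=k-1$, and the equation $f(\{z\}\cup Q)=0$ now involves many pairs of $Y$ at once. Lemma~\ref{lem:sep} separates them.

\subsection{The proof}

\begin{lemma}\label{lem:sep}
Let $k\ge3$ and $|Y|\ge k+1$, and let $\tau$ be a weight on pairs of $Y$ with $\tau(Q)=0$ for all $(k-1)$-subsets $Q\subseteq Y$. Then $\tau=0$.
\end{lemma}

\begin{proof}
Let $a,b,p,d\in Y$ be distinct. Choose $R\subseteq Y\setminus\{a,b,p,d\}$ with $|R|=k-3$, which is possible as $|Y|\ge k+1$. In the combination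
\[
\tau(R\cup\{a,p\})-\tau(R\cup\{b,p\})-\tau(R\cup\{a,d\})+\tau(R\cup\{b,d\})=0
\]
all pairs inside $R$ cancel, and so do all pairs with exactly one point in $R$. What is left is $\tau(ap)-\tau(bp)=\tau(ad)-\tau(bd)$. So for fixed $a,b$ the number $\gamma=\tau(ap)-\tau(bp)$ does not depend on $p\ne a,b$. Take a $(k-1)$-set $Q\subseteq Y$ with $a\in Q$, $b\notin Q$. Comparing $Q$ with $(Q\setminus\{a\})\cup\{b\}$ gives
\[
0=\sum_{p\in Q\setminus\{a\}}\bigl(\tau(ap)-\tau(bp)\bigr)=(k-2)\gamma ,
\]
so $\gamma=0$. Hence $\tau(ap)=\tau(bp)$ for all distinct $a,b,p$: pairs sharing a point have equal weight, and so $\tau$ is constant. Since $\tau(Q)=0$ says that $\binom{k-1}2$ times this constant is $0$, we get $\tau=0$.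
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
Let $f(B)=w(B)$ for all $k$-sets $B$. Fix $A\in\mathcal F$, let $Y=X\setminus A$ and $N=|Y|=n-k\ge2k$.

\emph{Step 1: on $Y$ the indicator is linear.} Let $z\in A$. For every $(k-1)$-set $Q\subseteq Y$ the set $\{z\}\cup Q$ meets $A$ in exactly one point, so it is not in $\mathcal F$. Every $q\in Q$ lies in $k-2$ pairs of $Q$, which allows us to move the linear terms into the pairs:
\[
0=w(Q)+\sum_{q\in Q}w(zq)=\sum_{\{q,q'\}\subseteq Q}\Bigl[w(qq')+\frac{w(zq)+w(zq')}{k-2}\Bigr].
\]
The bracket is a pair weight on $Y$ to which Lemma~\ref{lem:sep} applies. Hence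
\[
w(qq')=-\frac{w(zq)+w(zq')}{k-2}\qquad\text{for all } z\in A \text{ and distinct } q,q'\in Y.
\]
The left side does not depend on $z$. So for $z,z'\in A$ the function $e(q)=w(zq)-w(z'q)$ satisfies $e(q)+e(q')=0$ for all distinct $q,q'\in Y$. Three distinct points of $Y$ give $e(q)=-e(q')=e(q'')=-e(q)$, so $e=0$. Thus there is $u:Y\to\mathbb R$ with
\begin{equation}\label{eq:u}
w(zq)=u(q),\qquad w(qq')=-\frac{u(q)+u(q')}{k-2}\qquad(z\in A,\ q\ne q'\in Y).
\end{equation}
A point of a $k$-set $Q\subseteq Y$ lies in $k-1$ pairs of $Q$. Consequently
\[
f(Q)=v(Q)\quad\text{with}\quad v=-\frac{k-1}{k-2}\,u\qquad(Q\subseteq Y,\ |Q|=k).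
\]

\emph{Step 2: no member of $\mathcal F$ is contained in $Y$.} Suppose $Q\in\mathcal F$ and $Q\subseteq Y$. By $n\ge3k$ we have $|Y\setminus Q|=N-k\ge k$. For $q\in Q$ and a $(k-1)$-set $R\subseteq Y\setminus Q$ the $k$-set $\{q\}\cup R$ meets $Q$ in one point, so it is not in $\mathcal F$ and $v(q)+v(R)=0$. Hence $v$ is constant on $Q$. Since $v(Q)=f(Q)=1$, the constant is $\frac1k$, and $v(R)=-\frac1k$ for all $(k-1)$-sets $R\subseteq Y\setminus Q$. As $|Y\setminus Q|\ge k$, we may exchange any point of $R$ for any other point of $Y\setminus Q$ outside $R$. So $v$ is constant on $Y\setminus Q$, equal to $-\frac1{k(k-1)}$. For $q\in Q$ and $r\in Y\setminus Q$ we obtain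
\[
f\bigl((Q\setminus\{q\})\cup\{r\}\bigr)=\frac{k-1}{k}-\frac1{k(k-1)}=\frac{(k-1)^2-1}{k(k-1)}=\frac{k-2}{k-1}\notin\{0,1\},
\]
a contradiction.

\emph{Step 3: conclusion.} By Step 2, $v(Q)=0$ for all $k$-sets $Q\subseteq Y$. As $|Y|>k$, exchanging single points shows that $v$ is constant, hence $v=0$ and $u=0$. By \eqref{eq:u}, $w$ vanishes on every pair not contained in $A$, so $f(B)=w(A\cap B)$ for every $k$-set $B$. For a pair $P\subseteq A$, adding $k-2$ points of $Y$ to $P$ gives a $k$-set on which $f$ has the value $w(P)$, so $w(P)\in\{0,1\}$. Since $\sum_{P\subseteq A}w(P)=f(A)=1$, exactly one pair $P_0\subseteq A$ has weight $1$ and all other pairs have weight $0$. So $f(B)=1$ if and only if $P_0\subseteq B$.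
\end{proof}

\begin{remark}\label{rem:sharp}
The full hypothesis $n\ge3k$ is used only in Step 2, through $|Y\setminus Q|\ge k$. For $k=3$ it cannot be lowered. Let $n=8$ and $X=S\cup S'$ with $S,S'$ disjoint $4$-sets. The family $\binom S3\cup\binom{S'}3$ has no two members meeting in exactly one point. A triple contained in $S$ or in $S'$ contains no pair meeting both parts, and every other triple contains exactly two such pairs. So the indicator of the family is
\[
1-\tfrac12\,\#\{\text{pairs of the triple meeting both } S \text{ and } S'\},
\]
which has degree at most $2$. The family has $8$ members and a star has $6$, so it is not a star. In the notation of the proof, with $A\subset S$ and $Q\subset S'$, one finds $v=\frac13$ on $S'$ and $v=-\frac23$ at the fourth point of $S$. Here $Y\setminus Q$ has two points, and Step 2 determines only the sum of the two values of $v$ there.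

For $n=7$, $\mathcal F=\{T\}\cup\binom{X\setminus T}3$ and $A=T$, the set $Y\setminus Q$ is a single point, and the equations $v(q)+v(R)=0$ of Step 2 do not occur at all. The weight equal to $\frac13$ on pairs inside $T$ or inside $X\setminus T$ and $-\frac16$ on the other pairs represents this $1_{\mathcal F}$.
\end{remark}

\section{The eigenvalues of $\Gamma$}\label{sec:spectrum}

From now on $k\ge3$ and $n=k^2-k+1$, and $M$ denotes the adjacency matrix of $\Gamma$, acting on $\mathbb R^{\mathcal V}$ with its usual inner product. Put
\[
N=n-k=(k-1)^2,\qquad c=\binom{N-2}{k-2},\qquad \lambda=\frac{k}{k-1}\,c .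
\]
The special value of $n$ enters the computation through the factorizations
\[
n-1=k(k-1),\qquad N-k+1=(k-1)(k-2),\qquad N-1=k(k-2).
\]
The aim of this section is the following statement.

\begin{proposition}\label{prop:spec}
Let $k\ge4$. The graph $\Gamma$ is regular of degree $(n-1)\lambda$. On the space $\mathbf 1^\perp$ orthogonal to the constants, all eigenvalues of $M$ lie in $[-\lambda,\lambda)$, and every eigenvector for $-\lambda$ has degree at most $2$.
\end{proposition}

Since $M$ commutes with all permutations of $X$, it is natural to decompose $\mathbb R^{\mathcal V}$ by degree. For $0\le j\le k$ let $\mathrm{Harm}_j$ be the space of functions $h:\binom Xj\to\mathbb R$ that are \emph{harmonic}: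
\[
\sum_{J\supset I,\ |J|=j}h(J)=0\qquad\text{for every $(j-1)$-set } I\subset X
\]
(no condition if $j=0$). For $h\in\mathrm{Harm}_j$ and $|A|\ge j$ put $\hat h(A)=\sum_{J\subseteq A,\,|J|=j}h(J)$, and let $V_j$ be the space of functions $\hat h$ restricted to $\mathcal V$. So $V_0$ consists of the constants, and $V_j$ of certain functions that are polynomials of degree at most $j$ in the indicators of the points. All functions in $V_0+V_1+V_2$ have degree at most $2$: for $V_1$ this is \eqref{eq:linear}, and for $V_2$ take $w=h$.

\begin{lemma}\label{lem:decomp}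
$\mathbb R^{\mathcal V}=V_0+V_1+\dots+V_k$.
\end{lemma}

\begin{proof}
We show by induction on $i\le k$ that every function on $\binom Xi$ is a sum of functions $\hat h$ with $h\in\mathrm{Harm}_j$, $j\le i$. For $i=0$ this is clear. For $i\ge1$ let $U$ map a function $g$ on $(i-1)$-sets to the function $(Ug)(A)=\sum_{x\in A}g(A\setminus\{x\})$ on $i$-sets. Its transpose is $(U^{T}f)(I)=\sum_{A\supset I,\ |A|=i}f(A)$, so $\ker U^{T}=\mathrm{Harm}_i$, and linear algebra gives
\[
\mathbb R^{\binom Xi}=\operatorname{im}U\oplus\ker U^{T}=\operatorname{im} U\oplus\mathrm{Harm}_i .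
\]
On $i$-sets $\hat h=h$ for $h\in\mathrm{Harm}_i$. For $h\in\mathrm{Harm}_j$ with $j\le i-1$ we have $U\hat h=(i-j)\hat h$, because a $j$-set $J\subseteq A$ is contained in $A\setminus\{x\}$ for exactly $i-j$ points $x\in A$. So by the induction hypothesis $\operatorname{im}U$ is spanned by functions $\hat h$ with $h\in\mathrm{Harm}_j$, $j\le i-1$.
\end{proof}

\begin{lemma}\label{lem:theta}
$Mg=\theta_jg$ for all $g\in V_j$, where $\theta_0=k\binom N{k-1}$ and, for $1\le j\le k$,
\begin{equation}\label{eq:theta}
\theta_j=(-1)^{j-1}\Bigl[j\binom{N-j}{k-j}-(k-j)\binom{N-j}{k-j-1}\Bigr].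
\end{equation}
Here $\binom{N-k}{-1}=0$.
\end{lemma}

\begin{proof}
For $j=0$ this is the degree of $\Gamma$: choose the common point in $k$ ways and then $k-1$ of the $N$ points outside $A$. Let $j\ge1$, $h\in\mathrm{Harm}_j$, $A\in\mathcal V$. How the sets $J$ that meet $A$ partially contribute is controlled by harmonicity. Put
\[
H_s=\sum_{|J\cap A|=s}h(J)\qquad(0\le s\le j),
\]
so $H_j=\hat h(A)$. Sum the harmonicity condition over all $(j-1)$-sets $I$ with $|I\cap A|=s$, where $0\le s\le j-1$. A set $J$ with $|J\cap A|=s$ occurs $j-s$ times (remove a point outside $A$), and one with $|J\cap A|=s+1$ occurs $s+1$ times (remove a point of $A$). No other $J$ occurs. Thus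
\[
(j-s)H_s+(s+1)H_{s+1}=0 ,
\]
and, since $\binom js=\frac{s+1}{j-s}\binom j{s+1}$, descending induction on $s$ gives $H_s=(-1)^{j-s}\binom js H_j$.

Now $(M\hat h)(A)=\sum_J h(J)\,\#\{B\supseteq J:|B|=k,\ |A\cap B|=1\}$. If $J\cap A=\emptyset$, the set $B$ consists of $J$, one of the $k$ points of $A$, and $k-1-j$ of the $N-j$ points outside $A\cup J$. This gives $k\binom{N-j}{k-j-1}$ sets. If $|J\cap A|=1$, we add to $J$ a set of $k-j$ of the $N-j+1$ points outside $A\cup J$, in $\binom{N-j+1}{k-j}$ ways. If $|J\cap A|\ge2$ there is no such $B$. As $H_0=(-1)^jH_j$ and $H_1=(-1)^{j-1}jH_j$, we get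
\[
\theta_j=(-1)^jk\binom{N-j}{k-j-1}+(-1)^{j-1}j\binom{N-j+1}{k-j},
\]
and Pascal's rule $\binom{N-j+1}{k-j}=\binom{N-j}{k-j}+\binom{N-j}{k-j-1}$ turns this into \eqref{eq:theta}.
\end{proof}

For $k=4$, $n=13$ the formula gives $\theta_0,\dots,\theta_4=336,\,-28,\,-28,\,17,\,-4$. The important feature is that $\theta_1=\theta_2$ is the least eigenvalue, and we now show that this holds in general. It explains how stars can attain the eigenvalue bound: a function attains it only if, after subtracting its mean, it lies in the eigenspace of the least eigenvalue, and the indicator of a star has degree at most $2$.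

\begin{proof}[Proof of Proposition~\ref{prop:spec}]
From $(N-k+1)\binom{N-j}{k-j-1}=(k-j)\binom{N-j}{k-j}$ and $N-k+1=(k-1)(k-2)$ we get, for $j\ge1$,
\[
\theta_j=(-1)^{j-1}b_j\binom{N-j}{k-j},\qquad b_j=j-\frac{(k-j)^2}{(k-1)(k-2)} .
\]

\emph{The case $j=2$.} Here $b_2=2-\frac{k-2}{k-1}=\frac k{k-1}$, so $\theta_2=-\frac{k}{k-1}c=-\lambda$.

\emph{The case $j=1$.} Here $b_1=1-\frac{k-1}{k-2}=-\frac1{k-2}$ and
\begin{equation}\label{eq:binom1}
\binom{N-1}{k-1}=\frac{N-1}{k-1}\,c=\frac{k(k-2)}{k-1}\,c ,
\end{equation}
so $\theta_1=-\frac{k}{k-1}c=-\lambda$.

\emph{The case $j=0$.} By \eqref{eq:binom1},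
\[
\binom N{k-1}=\frac{N}{N-k+1}\binom{N-1}{k-1}=\frac{k-1}{k-2}\cdot\frac{k(k-2)}{k-1}\,c=kc ,
\]
so $\theta_0=k^2c=k(k-1)\lambda=(n-1)\lambda$.

\emph{The case $3\le j\le k$.} We show $|\theta_j|<\lambda$. Since $(k-j)^2\le(k-3)^2<(k-1)(k-2)$, we have $0<b_j\le j$, and so
\[
|\theta_j|\le m_j:=j\binom{N-j}{k-j} .
\]
First, $m_3=3\binom{N-3}{k-3}=\frac{3(k-2)}{N-2}\,c\le c<\lambda$, because $(N-2)-3(k-2)=k^2-5k+5>0$ for $k\ge4$. Next, for $3\le j\le k-1$,
\[
\frac{m_{j+1}}{m_j}=\frac{j+1}{j}\cdot\frac{k-j}{N-j}\le\frac43\cdot\frac{k-3}{N-3}\le\frac23 .
\]
Here $\frac{k-j}{N-j}$ is nonincreasing in $j$ since $N\ge k$, and $(N-3)-2(k-3)=(k-2)^2\ge0$. So $m_j\le m_3<\lambda$ for all $j\ge3$.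

By Lemmas~\ref{lem:decomp} and~\ref{lem:theta}, the eigenvalues of $M$ are among $\theta_0,\dots,\theta_k$, and the eigenspace of an eigenvalue $\theta$ is the sum of the $V_j$ with $\theta_j=\theta$. As $\theta_0=(n-1)\lambda>\lambda\ge|\theta_j|$ for all $j\ge1$, the eigenspace of $\theta_0$ is $V_0$, the space of constants. Since $M$ is symmetric, $\mathbf 1^\perp=V_1+\dots+V_k$. There the eigenvalues are $-\lambda$, with eigenspace exactly $V_1+V_2$, and numbers of absolute value less than $\lambda$. As noted above, functions in $V_1+V_2$ have degree at most $2$.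
\end{proof}

\begin{remark}\label{rem:k3}
For $k=3$ we have $N=4$, $c=2$, $\lambda=3$, and the eigenvalues are $\theta_0=18$, $\theta_1=\theta_2=-3$ and $\theta_3=3$. So $-\lambda$ is still the least eigenvalue, with eigenspace $V_1+V_2$. Only the strict inequality $|\theta_3|<\lambda$ is lost.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $k\ge4$.

\emph{The bound.} Let $\mathcal F$ be an independent set. If $\mathcal F$ is empty, the bound is strict, so let $\mathcal F$ be nonempty. Put $f=1_{\mathcal F}$ and $\mu=|\mathcal F|/|\mathcal V|>0$, and write $f=\mu\mathbf 1+f'$ with $f'\perp\mathbf 1$. From $\|f\|^2=\mu|\mathcal V|$ we get $\|f'\|^2=|\mathcal V|\mu(1-\mu)$. Independence says $\langle f,Mf\rangle=0$, so by Proposition~\ref{prop:spec}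
\[
0=(n-1)\lambda\mu^2|\mathcal V|+\langle f',Mf'\rangle\ \ge\ (n-1)\lambda\mu^2|\mathcal V|-\lambda|\mathcal V|\mu(1-\mu).
\]
Dividing by $\lambda\mu|\mathcal V|$ gives $(n-1)\mu\le1-\mu$, that is, $\mu\le\frac1n$. With \eqref{eq:starsize} this is the bound, and stars attain it.

\emph{Equality.} If $\mu=\frac1n$, then $\langle f',Mf'\rangle=-\lambda\|f'\|^2$. As $-\lambda$ is the least eigenvalue on $\mathbf 1^\perp$, $f'$ lies in its eigenspace. So $f'$ has degree at most $2$, and so does $f=\mu\mathbf 1+f'$. Since $k\ge4$, we have $n-3k=k^2-4k+1>0$, so Proposition~\ref{prop:local} applies and $\mathcal F$ is a star.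

\emph{Chromatic number.} The classes of a proper coloring are independent, so each has at most $|\mathcal V|/n$ members. A coloring with at most $n$ colors would therefore partition $\mathcal V$ into exactly $n\ge2$ independent sets of maximum size, that is, into stars of distinct pairs. But the stars of two pairs $P\ne P'$ are not disjoint: since $|P\cup P'|\le4\le k$, some $k$-set contains $P\cup P'$. Hence $\chi(\Gamma)\ge n+1$.

\emph{Clique number.} Let $A_1,\dots,A_m$ be a clique and let $W$ be its $n\times m$ incidence matrix, with rows indexed by points and columns by the $A_i$. Then $W^{T}W=(k-1)I+J$, where $J$ is the all-ones matrix. This matrix is positive definite, so $W$ has rank $m$ and $m\le n$. Thus $\omega(\Gamma)\le n<\chi(\Gamma)$. The lines of a projective plane of order $k-1$ on $X$, if there is one, form a clique of size $n$. This proves Theorem~\ref{thm:main}. \qed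

\section{Two families}

\begin{proof}[Proof of Theorem~\ref{thm:cross}]
If one family is empty, the product is $0$ and the inequality is strict. Otherwise put $\alpha=|\mathcal F|/|\mathcal V|$ and $\beta=|\mathcal G|/|\mathcal V|$, and write $1_{\mathcal F}=\alpha\mathbf 1+f'$ and $1_{\mathcal G}=\beta\mathbf 1+g'$ with $f',g'\perp\mathbf 1$, so that $\|f'\|^2=|\mathcal V|\alpha(1-\alpha)$ and $\|g'\|^2=|\mathcal V|\beta(1-\beta)$. Now $\langle f',Mg'\rangle$ has two different arguments, so we need the absolute values of the eigenvalues, not only the least one. By Proposition~\ref{prop:spec}, $M$ maps $\mathbf 1^\perp$ to itself with norm at most $\lambda$. Hence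
\[
0=\langle 1_{\mathcal F},M1_{\mathcal G}\rangle=(n-1)\lambda\alpha\beta|\mathcal V|+\langle f',Mg'\rangle\ge(n-1)\lambda\alpha\beta|\mathcal V|-\lambda\|f'\|\,\|g'\| .
\]
Dividing by $\lambda|\mathcal V|\sqrt{\alpha\beta}$ gives
\[
(n-1)\sqrt{\alpha\beta}\le\sqrt{(1-\alpha)(1-\beta)}\le1-\sqrt{\alpha\beta} ,
\]
where the last step is $(1-\alpha)(1-\beta)=1-(\alpha+\beta)+\alpha\beta\le(1-\sqrt{\alpha\beta})^2$, by $\alpha+\beta\ge2\sqrt{\alpha\beta}$. So $\sqrt{\alpha\beta}\le\frac1n$, which is the bound.

Suppose equality holds, that is, $\sqrt{\alpha\beta}=\frac1n$. Then all the inequalities above are equalities. In particular $\alpha+\beta=2\sqrt{\alpha\beta}$, so $\alpha=\beta=\frac1n$. Also $-\langle f',Mg'\rangle=\lambda\|f'\|\,\|g'\|$, where $f'$ and $g'$ are nonzero. So equality holds throughout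
\[
-\langle f',Mg'\rangle\le\|f'\|\,\|Mg'\|\le\lambda\|f'\|\,\|g'\| .
\]
Thus $f'$ is a positive multiple of $-Mg'$, and $\|Mg'\|=\lambda\|g'\|$. All eigenvalues on $\mathbf 1^\perp$ other than $-\lambda$ have absolute value less than $\lambda$, so the second statement forces $Mg'=-\lambda g'$. Hence $f'$ is a positive multiple of $g'$. As $\alpha=\beta$, the two have equal norm, so $f'=g'$ and $\mathcal F=\mathcal G$. This family is an independent set of size $\binom{n-2}{k-2}$, hence a star by Theorem~\ref{thm:main}.

Conversely, if $\mathcal F=\mathcal G$ is the star of $P$, then any two members, equal or not, meet at least in $P$. So the hypothesis holds, and by size there is equality.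
\end{proof}

\section{The case $q=2$}

For $k=3$, $n=7$ the spectral half of the proof of Theorem~\ref{thm:main} survives (Remark~\ref{rem:k3}), but Proposition~\ref{prop:local} requires $n\ge9$. A direct argument takes its place.

\begin{proof}[Proof of Theorem~\ref{thm:fano}]
Let $\mathcal F$ be a nonempty independent family of triples in a set $X$ of $7$ points. Distinct members meet in $0$ or $2$ points. If $A,B,C\in\mathcal F$ with $|A\cap B|\ge2$ and $|B\cap C|\ge2$, then $A\cap B$ and $B\cap C$ share a point of the triple $B$. So $|A\cap C|\ge1$, and hence $|A\cap C|\ge2$. Therefore ``equal or meeting in $2$ points'' is an equivalence relation on $\mathcal F$. Members of different classes are disjoint, so different classes cover disjoint sets of points.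

\emph{The structure of a class.} We claim that the members of a class have a common pair, or they all lie in $\binom S3$ for some $4$-set $S$. A class with one member has a common pair. Otherwise take two members $xya$ and $xyb$, and suppose some member $C$ does not contain $\{x,y\}$. As $C$ meets $xya$ in two points, it contains $a$ and exactly one of $x,y$. As it meets $xyb$ in two points, it contains $b$. By symmetry let $C=xab$. A member $D$ with a point outside $S=\{x,y,a,b\}$ has at most two points in $S$, so it would meet each of $xya,xyb,xab$ in the same two points. But these three triples have only the point $x$ in common. So all members lie in $\binom S3$.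

\emph{Sizes.} Let a class cover $m$ points. If it has a common pair, its size is $m-2$. If not, it has at least three members and lies in some $\binom S3$, so $m=4$ and its size is at most $4$. Hence the size of a class is at most
\[
1,\ 4,\ 3,\ 4,\ 5\qquad\text{for } m=3,\ 4,\ 5,\ 6,\ 7 .
\]
Size $5$ for $m=7$ occurs only for a star, and size $4$ for $m=4$ only for $\binom S3$.

\emph{Classification.} Each class covers at least three points, so there are at most two classes. One class gives $|\mathcal F|\le5$, with equality only for a star. Two classes cover $m_1\le m_2$ points with $m_1+m_2\le7$, so $(m_1,m_2)$ is $(3,3)$ or $(3,4)$. Hence $|\mathcal F|\le1+4=5$, with equality only for $\{T\}\cup\binom{X\setminus T}3$, where $|T|=3$. Conversely, a star has $5$ members and is independent. The family $\{T\}\cup\binom{X\setminus T}3$ also has $5$ members. It is independent, because $T$ is disjoint from the other four triples, and those, being distinct triples in a $4$-set, meet pairwise in $2$ points.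

\emph{Coloring.} Put a projective plane of order $2$ on $X$ (the Fano plane), with $7$ lines of $3$ points each and $3$ lines through every point. The lines form a clique, so $\chi(\Gamma)\ge\omega(\Gamma)\ge7$. We show that the $7$ independent families
\[
\{T\}\cup\binom{X\setminus T}3,\qquad T \text{ a line},
\]
partition $\binom X3$. Two lines always meet, so the complement of a line contains no line, and every line lies in exactly one family, its own. Each of the $35-7=28$ other triples is contained in $X\setminus T$ for exactly one line $T$. Indeed, each of its three points lies on $3$ lines, each of its three pairs on one line, and no line contains the whole triple, so by inclusion--exclusion the number of lines disjoint from it is $7-3\cdot3+3=1$. Hence $\chi(\Gamma)\le7$, and $\chi(\Gamma)=\omega(\Gamma)=7$.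
\end{proof}

\begin{thebibliography}{1}
\bibitem{dream}
``Perchance to dream \ldots'',
\url{http://www-groups.mcs.st-andrews.ac.uk/~pjc/talks/lisbon17/dream1.pdf}.
\end{thebibliography}

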